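\title{The Turing degree of the homeomorphism problem for manifolds of dimension at least four}

\begin{abstract}
Fix $n\ge 4$. We show that the set of pairs of finite simplicial complexes whose realizations are homeomorphic closed connected topological $n$-manifolds is computably enumerable. With Markov's lower bound, its Turing degree is exactly $\mathbf{0}'$; in fact the set is many-one complete. The triangulations are not assumed to be combinatorial. A homeomorphism is certified by finitely many rational piecewise linear maps that approximate it in finitely many charts. The charts come from the suspensions of vertex links, which are spheres, and the correctness of a certificate rests on versions of the Edwards--Kirby theorem and of the $\alpha$-approximation theorem for $S^n$ in which the modulus is linear.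
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
For a set $D\subseteq\mathbb N$, the \emph{Turing jump} $D'$ is the halting problem relative to $D$: the set of codes of programs that halt when run with oracle $D$. Turing showed that $D<_T D'$. We write $0$ for the empty set, so that $0'$ is the halting problem, and $0^{(k)}$ for the $k$-th iterated jump of $0$; a set is \emph{arithmetic} if it is computable from some $0^{(k)}$. The sequence $0<_T0'<_T0''<_T\cdots$ is a scale for decision problems: the oracle $0'$ answers questions of the form ``is there a finite object with a given decidable property?'', and $0''$ answers questions with one more quantifier in front.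

Fix an effective coding of finite abstract simplicial complexes by natural numbers. Let $\mathrm{HP}_n\subseteq\mathbb N$ be the set of codes of pairs $(K,L)$ of finite simplicial complexes such that the realizations $|K|$ and $|L|$ are closed (compact, without boundary) connected topological $n$-manifolds and $|K|$ is homeomorphic to $|L|$. A complex presents a manifold whenever its realization is a topological manifold; the triangulation need not be combinatorial, that is, the links of vertices need not be PL spheres. The problem concerns only triangulable manifolds.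

In the lowest dimensions the problem is decidable. For $n=1$ one tests whether $K$ and $L$ are connected graphs with all vertices of degree $2$, and any two such graphs are circles. For $n=2$ one tests whether the complexes are connected and all vertex links are circles, and then compares orientability and Euler characteristic. For $n\ge4$, Markov showed that the problem is undecidable, and in fact that $0'\le_T\mathrm{HP}_n$. This lower bound leaves room for a higher degree, and for a degree that depends on $n$. The question, posed in \cite{ACS}, is to determine the Turing degree of $\mathrm{HP}_n$ for each fixed $n\ge4$.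

\subsection*{Results}

\begin{theorem}\label{thm:main}
For every $n\ge4$ the set $\mathrm{HP}_n$ is computably enumerable. Consequently $\mathrm{HP}_n\equiv_T0'$.
\end{theorem}

\begin{theorem}\label{thm:strong}
For every $n\ge4$ the set $\mathrm{HP}_n$ is many-one complete among computably enumerable sets, hence computably isomorphic to $0'$. The same holds for the set of $K$ with $(K,Z)\in\mathrm{HP}_n$, where $Z$ is a fixed triangulation of the connected sum $\#_k(S^2\times S^{n-2})$ for a suitable fixed $k$.
\end{theorem}

The proof of Theorem~\ref{thm:strong} includes a proof of Markov's lower bound. The enumeration in Theorem~\ref{thm:main} uses two rational constants $C(n)$ and $\kappa(n)$ that are proved to exist but are not computed. For a fixed $n$ they are written into the program; no uniformity in $n$ is claimed.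

\subsection*{What to expect, and the obstacle}
A set is computably enumerable exactly when membership has a finite witness that can be checked. For the piecewise linear variant of the problem there is such a witness. Two complexes are PL homeomorphic when they have isomorphic subdivisions, and for a given abstract complex $J$ the statement that $J$ can be realized as a subdivision of both is a first-order statement about real coordinates, hence decidable by Tarski's theorem. This suggests the answer $\mathbf 0'$. A topological homeomorphism, however, is an infinite object, and we do not assume that it can be replaced by a PL one. Read literally, the definition of $\mathrm{HP}_n$ quantifies over continuous maps and places the set at no level $0^{(k)}$. One needs finite data that approximate a homeomorphism, and a theorem which says that sufficiently good approximations force a homeomorphism to exist, where ``sufficiently good'' can itself be checked by an algorithm.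

\subsection*{The method}
The $\alpha$-approximation theorem (Theorem~\ref{thm:alpha}) says that a homotopy equivalence onto a closed manifold $Y$ whose homotopies have tracks smaller than some $\delta$ is close to a homeomorphism. Such an equivalence can be written down with rational PL maps. In Section~\ref{sec:PL} this settles the case where $L$ is fixed, and shows what goes wrong when $L$ varies: the number $\delta$ depends on $Y$ in an unknown way. We remove this dependence in three steps.
\begin{enumerate}
\item \emph{One target.} The suspension of a vertex link in a triangulated manifold is homeomorphic to $S^n$ and contains the open star of the vertex (Section~\ref{sec:links}). So charts of $|K|$ and $|L|$ can be described by maps to $S^n$, and $\alpha$-approximation is needed for this one target. This step and the recognition of manifolds, also in Section~\ref{sec:links}, are the only places where non-combinatorial triangulations need attention.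
\item \emph{Gluing with a linear loss.} Homeomorphisms defined in overlapping charts that agree up to an error $a$ can be glued with error $Ca$ (Section~\ref{sec:glue}).
\item \emph{A linear modulus.} For $Y=S^n$ one can take $\delta=\kappa\varepsilon$ when the homeomorphism is to be $\varepsilon$-close (Section~\ref{sec:sphere}).
\end{enumerate}
Section~\ref{sec:cert} defines certificates and proves Theorem~\ref{thm:main}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:strong}. The appendix derives $\alpha$-approximation for $S^4$ from results in dimension $5$.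

\section{Conventions and tools}\label{sec:tools}

\subsection*{Computability}
A set $A\subseteq\mathbb N$ is \emph{computably enumerable} (c.e.) if some algorithm halts exactly on the members of $A$. We write $A\le_m B$ if there is a total computable function $\varphi$ with $x\in A\iff\varphi(x)\in B$; this implies $A\le_TB$. Every c.e.\ set $A$ satisfies $A\le_m0'$: send $x$ to the program that runs the algorithm for $A$ on $x$. In the same way, a set that is c.e.\ relative to an oracle $D$ is computable from $D'$. A c.e.\ set $B$ is \emph{many-one complete} if $A\le_mB$ for all c.e.\ $A$, equivalently if $0'\le_mB$. By Myhill's theorem such a $B$ is \emph{computably isomorphic} to $0'$: a computable permutation of $\mathbb N$ carries one set onto the other. We use \emph{Tarski's theorem}: first-order statements over the ordered field $\mathbb R$ with rational coefficients are decidable.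

\subsection*{Manifolds and complexes}
Manifolds are nonempty, topological, and without boundary unless stated otherwise. \emph{Invariance of domain} says that a continuous injective map between $n$-manifolds is open. In particular a continuous injective map from a closed $n$-manifold to a connected $n$-manifold is a homeomorphism, since its image is open, compact and nonempty.

A complex $K$ is realized in the Euclidean space that has the vertices of $K$ as basis. For a simplex $\sigma$, the link $\operatorname{lk}\sigma$ consists of the simplices $\tau$ disjoint from $\sigma$ such that $\sigma\cup\tau$ is a simplex. For a vertex $v$, the star $\operatorname{st}v$ is the cone $v*\operatorname{lk}v$, and the \emph{open star} $O_v$ is the set of points of $|K|$ with positive $v$-coordinate. It is open in $|K|$ and is an open cone on $|\operatorname{lk}v|$ with apex $v$.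

\subsection*{The sphere}
Let $B(t)\subset\mathbb R^n$ be the open ball of radius $t$ about $0$ and $\overline B(t)$ the closed ball; $|\cdot|$ is the Euclidean norm and $I=[0,1]$. The sphere $S^n=\mathbb R^n\cup\{\infty\}$ carries the chordal metric
\[
d(z,w)=\frac{2|z-w|}{\sqrt{1+|z|^2}\sqrt{1+|w|^2}},\qquad d(z,\infty)=\frac{2}{\sqrt{1+|z|^2}},
\]
which under stereographic projection is the Euclidean distance on the unit sphere of $\mathbb R^{n+1}$. We put $|\infty|=\infty$. Two maps into a metric space are \emph{$\varepsilon$-close} if their values at each point have distance at most $\varepsilon$.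

\begin{definition}\label{def:equiv}
A map $f\colon X\to Y$ of compact metric spaces is a \emph{$\delta$-equivalence} if there are a map $g\colon Y\to X$, a homotopy $h$ from $fg$ to $\mathrm{id}_Y$ and a homotopy $h'$ from $gf$ to $\mathrm{id}_X$ such that $\operatorname{diam}h(\{y\}\times I)<\delta$ for all $y\in Y$ and $\operatorname{diam}fh'(\{x\}\times I)<\delta$ for all $x\in X$.
\end{definition}

Both families of tracks are measured in $Y$; the metric on $X$ plays no role.

\subsection*{Theorems from geometric topology}

\begin{theorem}[$\alpha$-approximation]\label{thm:alpha}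
Let $Y$ be a closed $n$-manifold with a metric, $n\ge4$. For every $\varepsilon>0$ there is $\delta>0$ such that every $\delta$-equivalence $f\colon X\to Y$ from a closed $n$-manifold $X$ is $\varepsilon$-close to a homeomorphism.
\end{theorem}

For $n\ge5$ this is due to Chapman and Ferry \cite{CF}. They state it with covers: for every open cover $\mathcal A$ of $Y$ there is an open cover $\mathcal B$ such that every $\mathcal B$-equivalence is $\mathcal A$-close to a homeomorphism, where a $\mathcal B$-equivalence is defined as in Definition~\ref{def:equiv} except that each track is required to lie in a member of $\mathcal B$. Let $\mathcal A$ consist of the balls of radius $\varepsilon/3$ and let $\delta$ be a Lebesgue number of $\mathcal B$ to obtain the metric form. The case $n=4$ is due to Ferry and Weinberger \cite{FW}. The proofs of Theorems~\ref{thm:main} and~\ref{thm:strong} use only $Y=S^n$.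

\begin{theorem}[Edwards--Kirby {\cite[Theorem 5.1]{EK}}]\label{thm:EK}
Let $M$ be a manifold, $A\subset M$ a compact set with a neighborhood $U$, and $D\subset M$ a closed set with a closed neighborhood $V$. For $S\subset U$ let $\mathcal E(U,S)$ be the space of embeddings $U\to M$ that are the inclusion on $S$, with the compact-open topology, and let $\iota$ be the inclusion of $U$. Then there are a neighborhood $\mathcal P$ of $\iota$ in $\mathcal E(U,U\cap V)$, a compact neighborhood $A^+\subset U$ of $A$, and a continuous map $\varphi\colon\mathcal P\times[0,1]\to\mathcal E(U,U\cap D)$ such that $\varphi(h,0)=h$, the embedding $\varphi(h,1)$ is the inclusion on $U\cap(A\cup D)$, $\varphi(\iota,t)=\iota$, and $\varphi(h,t)=h$ off $A^+$.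
\end{theorem}

We apply this with $M=\mathbb R^n$ and $U$ open. The topology on $\mathcal E(U,S)$ is then that of uniform convergence on compact subsets of $U$, and the evaluation $(h,x)\mapsto h(x)$ is continuous.

\begin{theorem}[Poincar\'e conjecture; Newman 1966 for $n\ge5$, Freedman 1982 for $n=4$]\label{thm:poincare}
For $n\ge4$, a closed $n$-manifold homotopy equivalent to $S^n$ is homeomorphic to $S^n$.
\end{theorem}

\begin{theorem}[Brown's generalized Schoenflies theorem]\label{thm:brown}
If an $(n-1)$-sphere $\Sigma\subset S^n$ is bicollared, that is, has a neighborhood homeomorphic to $\Sigma\times(-1,1)$ with $\Sigma$ as the middle level, then the closure of each of the two components of $S^n-\Sigma$ is an $n$-ball with boundary $\Sigma$.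
\end{theorem}

\begin{theorem}[Edwards \cite{Ed}; see also Cannon \cite{Ca}]\label{thm:edwards}
Let $n\ge5$ and let $K$ be a finite complex of dimension $n$ in which the link of each $k$-simplex has the integral homology of $S^{n-k-1}$ and the link of each vertex is simply connected. Then $|K|$ is a closed topological $n$-manifold.
\end{theorem}

\section{Links: recognizing manifolds and finding charts}\label{sec:links}

An algorithm that enumerates $\mathrm{HP}_n$ must first confirm that its inputs are manifolds.

\begin{lemma}\label{lem:recog}
For $n\ge4$, the set of finite complexes $K$ such that $|K|$ is a closed connected $n$-manifold is c.e.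
\end{lemma}

\begin{proof}
We show that $|K|$ is a closed connected $n$-manifold if and only if
\begin{enumerate}
\item[(i)] $K$ is nonempty and connected, and has no simplex of dimension greater than $n$;
\item[(ii)] each $k$-simplex $\sigma$ has $\tilde H_*(\operatorname{lk}\sigma)\cong\tilde H_*(S^{n-k-1})$, where $S^{-1}=\emptyset$ and $\tilde H_{-1}(\emptyset)=\mathbb Z$;
\item[(iii)] the link of each vertex is simply connected.
\end{enumerate}
Conditions (i) and (ii) are decidable. Condition (iii) is c.e.: from a connected finite complex one computes a finite presentation of its fundamental group, and one can search for a derivation of each generator as a product of conjugates of relators.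

Suppose $|K|$ is a closed connected $n$-manifold. The interior of a simplex of top dimension is open in $|K|$, so $\dim K=n$ by invariance of domain. Let $x$ be an interior point of a $k$-simplex $\sigma$. A closed neighborhood of $x$ is the cone from $x$ on $\partial\sigma*\operatorname{lk}\sigma$, which is the $k$-fold suspension of $\operatorname{lk}\sigma$. Hence
\[
H_i(|K|,|K|-x)\cong\tilde H_{i-1}(\partial\sigma*\operatorname{lk}\sigma)\cong\tilde H_{i-k-1}(\operatorname{lk}\sigma),
\]
and the left side is $\mathbb Z$ for $i=n$ and $0$ otherwise. This is (ii). In particular the link of a vertex $v$ is connected. Choose an open Euclidean ball $B$ about $v$ inside $O_v$, and a smaller concentric open cone $O'\subset B$. The inclusion $O'-v\subset O_v-v$ is a homotopy equivalence between spaces homotopy equivalent to $|\operatorname{lk}v|$, and it factors through $B-v$, which is simply connected. So $\pi_1(\operatorname{lk}v)=1$.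

Conversely, assume (i)--(iii). A maximal simplex has empty link, so by (ii) it has dimension $n$. For $n\ge5$ apply Theorem~\ref{thm:edwards}. For $n=4$ we descend through the dimensions, using that the link of a vertex $u$ in $\operatorname{lk}\sigma$ is $\operatorname{lk}(\sigma\cup u)$. The link of a $3$-simplex is a finite set with the homology of $S^0$, so it has two points. The link of a $2$-simplex is then a connected graph with all degrees $2$, a circle. The link of an edge is then a closed surface with the homology of $S^2$, a $2$-sphere. The link of a vertex is then a closed $3$-manifold, simply connected by (iii), so it is homeomorphic to $S^3$ by Perelman's theorem. Thus every open vertex star is an open cone on $S^3$, which is $\mathbb R^4$.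
\end{proof}

Next we need charts that can be pinned down by finite data. If the triangulation is not combinatorial, we have no PL chart at our disposal. Theorem~\ref{thm:alpha} can certify that a PL map is close to a homeomorphism, but only for maps between \emph{closed} manifolds. We therefore close up the star of a vertex. For a vertex $v$ of $K$ take a new vertex $v'$ and let
\[
S_v=\operatorname{lk}v*\{v,v'\}
\]
be the suspension of the link. The star $\operatorname{st}v$ is a subcomplex of both $K$ and $S_v$, and $O_v$, being the set of points with positive $v$-coordinate in either complex, is open in $|S_v|$ as well as in $|K|$.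

\begin{lemma}\label{lem:susp}
If $|K|$ is a closed $n$-manifold, $n\ge4$, then $|S_v|$ is homeomorphic to $S^n$ for every vertex $v$.
\end{lemma}

\begin{proof}
The sets $|S_v|-\{v\}$ and $|S_v|-\{v'\}$ are open cones on $|\operatorname{lk}v|$, so each is homeomorphic to $O_v$, an open subset of the manifold $|K|$. Hence $|S_v|$ is a closed $n$-manifold. The link has the homology of $S^{n-1}$ by the proof of Lemma~\ref{lem:recog}, so $|S_v|$ has the homology of $S^n$. It is the union of two contractible open sets with connected intersection, so it is simply connected by van Kampen's theorem. By the Hurewicz theorem there is a map $S^n\to|S_v|$ that induces an isomorphism in homology, and by Whitehead's theorem it is a homotopy equivalence. Now apply Theorem~\ref{thm:poincare}.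
\end{proof}

If $\theta\colon|S_v|\to S^n$ is a homeomorphism with $\theta^{-1}(B(t))\subset O_v$, then $\theta^{-1}(B(t))$ is open in $|K|$ and $\theta$ restricts to a chart of $|K|$ onto $B(t)$. All charts in Section~\ref{sec:cert} arise in this way.

\section{Rational PL maps and the case of a fixed target}\label{sec:PL}

A \emph{rational polyhedron} is a finite union of simplices with rational vertices in some $\mathbb R^q$; examples are $|K|$, $|S_v|$, and $Z\times I$ for a rational polyhedron $Z$. A \emph{rational triangulation} is one with rational vertices. Given finitely many rational polyhedra inside a rational polyhedron $Z$, there are rational triangulations of $Z$ of arbitrarily small mesh in which each of them is a subcomplex. A \emph{rational PL map} $Z\to Y$ is a map that is affine on each simplex of some rational triangulation of $Z$ and has rational values at its vertices. It is a finite object, its graph is defined by a first-order formula with rational coefficients, and composites of rational PL maps are rational PL.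

\begin{lemma}\label{lem:PL}
Let $Z$ and $Y\subset\mathbb R^q$ be rational polyhedra.
\begin{enumerate}
\item[(A)] Let $\varphi\colon Z\to Y$ be continuous, and rational PL on a rational subpolyhedron $A$, possibly empty. For each $\varepsilon>0$ there is a rational PL map $\varphi'\colon Z\to Y$ with $\varphi'=\varphi$ on $A$ and $|\varphi'-\varphi|<\varepsilon$.
\item[(B)] For each $\varepsilon>0$ there is $\mu>0$, depending only on $Y$ and $\varepsilon$, such that any rational PL maps $\varphi_0,\varphi_1\colon Z\to Y$ with $|\varphi_0-\varphi_1|<\mu$ are joined by a rational PL homotopy $Z\times I\to Y$ all of whose tracks have diameter less than $\varepsilon$.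
\end{enumerate}
\end{lemma}

\begin{proof}
Affine interpolation leaves $Y$, so we first construct a rational PL retraction $r_Y\colon N_Y\to Y$ of a compact neighborhood of $Y$. Take a rational triangulation $J$ of a cube containing $Y$ in its interior, with $Y$ a subcomplex. After a barycentric subdivision $Y$ is \emph{full}: a simplex whose vertices lie in $Y$ lies in $Y$. Then $\sigma\cap Y$ is a face of $\sigma$ or empty, for every simplex $\sigma$ of $J$. Call $\sigma$ \emph{mixed} if it meets $Y$ but does not lie in $Y$; a simplex with a mixed face is mixed. Let $J^*$ be obtained from $J$ by starring the mixed simplices $\sigma$ at their barycenters $\hat\sigma$, in order of decreasing dimension. The simplices of $J^*$ are the joins $\tau*\hat\sigma_1*\dots*\hat\sigma_k$ where $\tau<\sigma_1<\dots<\sigma_k$, the $\sigma_i$ are mixed, and $\tau$ is empty, lies in $Y$, or misses $Y$. A point of such a join lies in $\tau$ or in the interior of some $\sigma_i$, and that interior misses $Y$. So the join meets $Y$ only if $\tau$ is a simplex of $Y$. Let $N_Y$ be the union of the closed simplices of $J^*$ that meet $Y$. Let $r_Y$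 fix the vertices of $Y$ and send $\hat\sigma$ to a chosen vertex of $\sigma\cap Y$. The vertices of $\tau*\hat\sigma_1*\dots*\hat\sigma_k$ go to vertices of the simplex $\sigma_k\cap Y$, or of $\tau$ if $k=0$. Hence $r_Y$ extends to a simplicial map $N_Y\to Y$, which is the identity on $Y$.

(A) Choose a rational triangulation of $Z$ of small mesh in which $A$ is a subcomplex on whose simplices $\varphi$ is affine. Define $\varphi''\colon Z\to\mathbb R^q$ to equal $\varphi$ at the vertices in $A$, to take rational values close to those of $\varphi$ at the other vertices, and to be affine on simplices. Then $\varphi''=\varphi$ on $A$. Each $\varphi''(z)$ is a convex combination of values at vertices near $z$, so by uniform continuity of $\varphi$ the map $\varphi''$ is as close to $\varphi$ as we like; in particular it maps into $N_Y$. Put $\varphi'=r_Y\varphi''$. It equals $\varphi$ on $A$, and it is close to $r_Y\varphi=\varphi$ by uniform continuity of $r_Y$.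

(B) Choose $\mu$ so that $N_Y$ contains the $\mu$-neighborhood of $Y$ and $r_Y$ maps subsets of $N_Y$ of diameter less than $\mu$ to sets of diameter less than $\varepsilon/2$. Then $(z,s)\mapsto r_Y((1-s)\varphi_0(z)+s\varphi_1(z))$ is a homotopy from $\varphi_0$ to $\varphi_1$ with tracks of diameter less than $\varepsilon/2$. Apply (A) on $Z\times I$ with $A=Z\times\{0,1\}$ and error $\varepsilon/4$.
\end{proof}

Let $Y$ be a rational polyhedron with a metric $d_Y$ that induces its topology. A \emph{rational $\delta$-equivalence} $X\to Y$ from a rational polyhedron is a quadruple $(f,g,h,h')$ of rational PL maps as in Definition~\ref{def:equiv} for the metric $d_Y$. We use two targets. One is $Y=|L|$ with the Euclidean metric $d_L$. The other is $S^n$: fix an $(n+1)$-simplex in $\mathbb R^{n+1}$ with rational vertices and $0$ in its interior, let $T$ be its boundary, and identify $T$ with $S^n$ by the homeomorphism $\pi\colon T\to S^n$ given by $x\mapsto x/|x|$ followed by stereographic projection. A map $f\colon X\to S^n$ is called \emph{rational} if $\pi^{-1}f$ is rational PL, and a rational $\delta$-equivalence $X\to S^n$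 is one onto $T$ with the metric $d(\pi x,\pi y)$, followed by $\pi$. In both cases the metric is given by a first-order formula with rational coefficients. A compact track has diameter less than $\delta$ exactly when any two of its points have distance less than $\delta$. So, for rational $\delta$, Tarski's theorem decides whether given finite data form a rational $\delta$-equivalence.

\begin{lemma}\label{lem:rateq}
Let $X$ and $Y$ be rational polyhedra, $d_Y$ a metric that induces the topology of $Y$, $\theta\colon X\to Y$ a homeomorphism, and $\delta,\varepsilon>0$. There is a rational $\delta$-equivalence $(f,g,h,h')$ from $X$ to $Y$ with $d_Y(f,\theta)\le\varepsilon$.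
\end{lemma}

\begin{proof}
Choose $\mu_1>0$ such that $\theta$ maps sets of Euclidean diameter less than $\mu_1$ to sets of $d_Y$-diameter less than $\delta/4$, and $\mu_2>0$ such that subsets of $Y$ of Euclidean diameter less than $\mu_2$ have $d_Y$-diameter less than $\delta$. By Lemma~\ref{lem:PL}(A) take rational PL approximations $f$ of $\theta$ and $g$ of $\theta^{-1}$. Since
\[
|fg-\mathrm{id}|\le|fg-\theta g|+|\theta g-\theta\theta^{-1}|,\qquad|gf-\mathrm{id}|\le|gf-\theta^{-1}f|+|\theta^{-1}f-\theta^{-1}\theta|,
\]
and $\theta,\theta^{-1}$ are uniformly continuous, we can arrange that $d_Y(f,\theta)<\min(\varepsilon,\delta/4)$ and that Lemma~\ref{lem:PL}(B) gives rational PL homotopies $h$ from $fg$ to $\mathrm{id}_Y$ and $h'$ from $gf$ to $\mathrm{id}_X$ with tracks of Euclidean diameter less than $\mu_2$ and $\mu_1$. The tracks of $h$ have $d_Y$-diameter less than $\delta$. The tracks of $\theta h'$ have $d_Y$-diameter less than $\delta/4$, so those of $fh'$ have $d_Y$-diameter less than $\delta/4+2\cdot\delta/4<\delta$.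
\end{proof}

We can now see the method in its simplest instance.

\begin{proposition}\label{prop:fixed}
Let $n\ge4$ and let $L$ be a finite complex such that $|L|$ is a closed connected $n$-manifold. The set of $K$ with $|K|\cong|L|$ is c.e.
\end{proposition}

\begin{proof}
Let $\delta_L>0$ be a rational number that Theorem~\ref{thm:alpha} provides for $Y=|L|$ and $\varepsilon=1$. If $|K|$ is a closed $n$-manifold, then $|K|\cong|L|$ if and only if there is a rational $\delta_L$-equivalence $|K|\to|L|$: one direction is Lemma~\ref{lem:rateq}, the other is Theorem~\ref{thm:alpha}. The algorithm, which has $\delta_L$ written into it, waits for Lemma~\ref{lem:recog} to confirm $K$ and searches for such an equivalence.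
\end{proof}

One unknown constant costs nothing, but when $L$ is part of the input there are infinitely many constants $\delta_L$, and Theorem~\ref{thm:alpha} gives no way to compute them. What the argument does give is that $(K,L)\in\mathrm{HP}_n$ if and only if $|K|,|L|$ are closed connected $n$-manifolds and \emph{for every} rational $\delta>0$ there is a rational $\delta$-equivalence $|K|\to|L|$. The complement of $\mathrm{HP}_n$ is therefore c.e.\ relative to $0'$, and $\mathrm{HP}_n\le_T0''$. To come down from $0''$ to $0'$ we must remove the quantifier over $\delta$. Passing to the spheres $|S_v|$ leaves a single target $S^n$, but the precision $\varepsilon$ needed in the charts depends on $(K,L)$, so we need $\delta$ as a computable function of $\varepsilon$; and the homeomorphisms obtained in different charts must be glued with a computable loss. The next two sections supply both, each at the cost of a single constant.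

\section{Gluing with a linear loss}\label{sec:glue}

Two charts that nearly agree differ by an embedding $\psi$ of an open subset $\Omega$ of $\mathbb R^n$ that is close to the identity. To glue them we extend $\psi$, away from the frontier of $\Omega$, to a homeomorphism of $\mathbb R^n$.

\begin{lemma}\label{lem:extend}
There is a rational number $C=C(n)\ge1$ with the following property. For every open $\Omega\subset\mathbb R^n$, every $a>0$ and every continuous injective $\psi\colon\Omega\to\mathbb R^n$ with $|\psi-\mathrm{id}|\le a$, there is a homeomorphism $\Psi$ of $\mathbb R^n$ such that $\Psi(x)=\psi(x)$ whenever the open ball of radius $Ca$ about $x$ lies in $\Omega$, $\Psi=\mathrm{id}$ off $\Omega$, and $|\Psi-\mathrm{id}|\le Ca$.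
\end{lemma}

\begin{example}\label{ex:line}
For $n=1$ one can take $C=2$. Let $(\alpha,\beta)$ be a component of $\Omega$ of length at least $4a$. On it $\psi$ is monotone, and it is increasing because $\psi(y)-\psi(x)\ge y-x-2a>0$ when $y-x>2a$. Put $\Psi=\psi$ on $[\alpha+2a,\beta-2a]$. If $\alpha$ is finite, then $\psi(\alpha+2a)\ge\alpha+a>\alpha$, so we can let $\Psi$ be the increasing affine map of $[\alpha,\alpha+2a]$ onto $[\alpha,\psi(\alpha+2a)]$; if $\beta$ is finite, let $\Psi$ be the affine map of $[\beta-2a,\beta]$ onto $[\psi(\beta-2a),\beta]$. On these intervals $\Psi-\mathrm{id}$ is affine with end values of size at most $a$. Everywhere else put $\Psi=\mathrm{id}$. A point whose open $2a$-ball lies in $\Omega$ belongs to one of the intervals $[\alpha+2a,\beta-2a]$. The margin cannot be dropped: for $\Omega=(0,1)$ and $\psi(x)=x+a$, a continuous $\Psi$ with $\Psi(0)=0$ cannot equal $\psi$ near $0$.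
\end{example}

The example shows the two features that matter: the constant does not depend on $\Omega$, and margin and error are proportional to $a$. For general $n$ the affine interpolation is replaced by Theorem~\ref{thm:EK}, whose neighborhood $\mathcal P$ depends on the sets $A,U,D,V$. To make it independent of $\Omega$ we apply the theorem only in unit cubes, where finitely many configurations occur. Proportionality then comes from rescaling.

\begin{proof}[Proof of Lemma~\ref{lem:extend}]
\emph{Cubes.} Consider the cubes $Q=z+[0,1]^n$, $z\in\mathbb Z^n$, and let $N_c(Q)=z+[-c,1+c]^n$. Color $Q$ by the class of $z$ modulo $4$, and number the $m=4^n$ colors $1,\dots,m$. The open sets $U_Q=\operatorname{int}N_1(Q)$ are disjoint for distinct cubes of one color. Let $\mathcal Q$ be the set of cubes with $N_2(Q)\subset\Omega$, let $c_j=\frac12-\frac{j}{4m}$, and let $D_j$ be the union of the $N_{c_j}(Q)$ over $Q\in\mathcal Q$ of color at most $j$. The margins $c_j$ decrease because Theorem~\ref{thm:EK} preserves the identity on $D$ only when it holds on the larger set $V$.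

\emph{Constants.} For $0\le j<m$ and $Q\in\mathcal Q$ of color $j+1$, we shall apply Theorem~\ref{thm:EK} in $\mathbb R^n$ with
\[
A=N_{c_{j+1}}(Q),\qquad U=U_Q,\qquad D=\bigcup N_{c_{j+1}}(Q'),\qquad V=\bigcup N_{c_j}(Q'),
\]
the unions being over the $Q'\in\mathcal Q$ of color at most $j$ such that $N_{1/2}(Q')$ meets $U_Q$. Such a $Q'$ is one of the $5^n$ translates of $Q$ by vectors in $\{-2,\dots,2\}^n$. So, over all $\Omega$, only finitely many configurations $(A,U,D,V)$ occur up to translation. Fix $\mathcal P,A^+,\varphi$ once for each configuration and use translates. Put $b_m=\frac12$ and choose $b_{m-1},\dots,b_0>0$ in this order, with $b_j\le b_{j+1}$, such that in every configuration each $h\in\mathcal E(U,U\cap V)$ with $|h-\mathrm{id}|<b_j$ lies in $\mathcal P$ and satisfies $|\varphi(h,1)-\mathrm{id}|<b_{j+1}$ on $A^+$. This is possible because $\varphi(\cdot,1)$ is continuous and fixes $\iota$. The $b_j$ depend only on $n$. Fix $0<a_0<b_0$, and suppose first that $a=a_0$.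

\emph{Straightening $\psi$.} We construct embeddings $\psi_j\colon\Omega\to\mathbb R^n$, $\psi_0=\psi$, with $\psi_j=\mathrm{id}$ on $D_j$, $\psi_j(\Omega)=\psi(\Omega)$ and $|\psi_j-\mathrm{id}|<b_j$. Given $\psi_j$, its restriction to $U_Q$ is the inclusion on $U_Q\cap V\subset D_j$, so we may put $\psi_{j+1}=\varphi(\psi_j|U_Q,1)$ on $U_Q$ for each $Q\in\mathcal Q$ of color $j+1$, and $\psi_{j+1}=\psi_j$ elsewhere. The map $\psi_{j+1}$ differs from $\psi_j$ only on the locally finite union of the compact sets $A^+\subset U_Q$. Hence it is continuous and $|\psi_{j+1}-\mathrm{id}|<b_{j+1}$.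

It is the identity on $D_{j+1}$. On $N_{c_{j+1}}(Q)$ with $Q$ of color $j+1$ this is the conclusion of Theorem~\ref{thm:EK} on $A$. A point of $N_{c_{j+1}}(Q')$ with $Q'$ of color at most $j$ either lies in some $U_Q$, and then in the corresponding $D$, or lies in none, and then $\psi_{j+1}=\psi_j=\mathrm{id}$ there.

It is injective with image $\psi(\Omega)$, provided that $h_t=\varphi(\psi_j|U_Q,t)$ satisfies $h_t(U_Q)=h_0(U_Q)$. Choose a compact $A_1\subset U_Q$ with $A^+\subset\operatorname{int}A_1$, and let $\partial A_1=A_1-\operatorname{int}A_1$. All $h_t$ agree off $\operatorname{int}A_1$. Let $E=\mathbb R^n-h_0(\partial A_1)$. The set $h_t(\operatorname{int}A_1)=h_t(A_1)\cap E$ is closed in $E$, and it is open by invariance of domain, so it is a union of components of $E$. For $x\in\operatorname{int}A_1$ the path $\tau\mapsto h_\tau(x)$ avoids $h_\tau(\partial A_1)=h_0(\partial A_1)$, so $h_0(x)$ and $h_t(x)$ lie in one component of $E$, and this component is contained in both $h_0(\operatorname{int}A_1)$ and $h_t(\operatorname{int}A_1)$. Thus $h_t(\operatorname{int}A_1)=h_0(\operatorname{int}A_1)$ and $h_t(U_Q)=h_0(U_Q)$.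

\emph{The homeomorphism.} The embedding $\psi_m$ is the identity deep inside $\Omega$ and equals $\psi$ near the frontier; we want the reverse. Define $\Psi=\psi\psi_m^{-1}$ on $\psi(\Omega)$ and $\Psi=\mathrm{id}$ elsewhere. Let $\mathcal K\subset\Omega$ be the union of all the sets $A^+$ used. Off $\mathcal K$ we have $\psi_m=\psi$; as both maps are injective with the same image, $\psi_m(\mathcal K)=\psi(\mathcal K)$ and $\Psi=\mathrm{id}$ off $\psi(\mathcal K)$. The set $\psi(\mathcal K)$ is a locally finite union of compact sets, because $\psi$ moves points by at most $\frac12$, so it is closed in $\mathbb R^n$, and it lies in the open set $\psi(\Omega)$, which $\Psi$ maps homeomorphically onto itself. Hence $\Psi$ is a homeomorphism of $\mathbb R^n$. Since $A^+\subset N_1(Q)$, we have $\psi(A^+)\subset N_2(Q)\subset\Omega$, so $\Psi=\mathrm{id}$ off $\Omega$. Also $|\Psi-\mathrm{id}|\le\sup|\psi-\psi_m|\le a_0+b_m\le1$. If $x\in Q\in\mathcal Q$ then $\psi_m(x)=x$ and so $\Psi(x)=\psi(x)$. This covers every $x$ whose open ball of radius $4\sqrt n$ lies in $\Omega$, since $N_2(Q)$ lies within distance $3\sqrt n$ of any $x\in Q$.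

\emph{Rescaling.} For general $a$ put $c=a_0/a$, apply the above to $x\mapsto c\,\psi(x/c)$ on $c\,\Omega$ to get $\tilde\Psi$, and let $\Psi(x)=\tilde\Psi(cx)/c$. The margin becomes $4\sqrt n\,a/a_0$ and the error $a/a_0$. Any rational $C\ge4\sqrt n/a_0$ works.
\end{proof}

We fix $C=C(n)$. The next lemma is the gluing step. An embedding $H$ is given on an open set $U$ of a manifold $X$, and in a new pair of charts $\theta_i,\eta_i$ it looks like the identity up to an error $a$. We extend $H$ over most of the new chart of $X$, after shrinking $U$ to $U'$.

\begin{lemma}\label{lem:glue}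
Let $X,Y$ be $n$-manifolds. For $i$ in a finite set let $P_i\subset X$ be pairwise disjoint open sets and $R_i\subset Y$ pairwise disjoint open sets, with homeomorphisms $\theta_i\colon P_i\to B(3)$ and $\eta_i\colon R_i\to B(4)$, and put $P_i(\rho)=\theta_i^{-1}(B(\rho))$. Let $U'\subset U\subset X$ be open, $H\colon U\to Y$ continuous and injective, $a>0$, and $t=Ca\le\frac18$. Assume:
\begin{enumerate}
\item[(G1)] if $x\in U\cap P_i$, then $H(x)\in R_i$ and $|\eta_iH(x)-\theta_i(x)|\le a$;
\item[(G2)] if $x\in U$, $H(x)\in R_i$ and $|\eta_iH(x)|<\frac52$, then $x\in P_i$;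
\item[(G3)] if $x\in U'\cap P_i$, $|\theta_i(x)|<\frac{11}4$ and $|z-\theta_i(x)|<t$, then $\theta_i^{-1}(z)\in U$.
\end{enumerate}
Then for $0<\rho\le\frac94$ there is a continuous injective map $H'\colon U'\cup\bigcup_iP_i(\rho)\to Y$ such that $H'=H$ on $U'$, and $H'(x)\in R_i$ and $|\eta_iH'(x)-\theta_i(x)|\le t$ for $x\in P_i(\rho)$.
\end{lemma}

In (G3), $|z|<\frac{11}4+\frac18<3$, so $\theta_i^{-1}(z)$ is defined. Condition (G1) is the hypothesis of Lemma~\ref{lem:extend} and (G3) is its margin. Condition (G2) excludes that $H$ sends a point outside $P_i$ to the region that the extension is about to cover, which would destroy injectivity.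

\begin{proof}
Let $\Omega_i=\theta_i(U\cap P_i)$ and $\psi_i=\eta_iH\theta_i^{-1}\colon\Omega_i\to\mathbb R^n$. By (G1), $|\psi_i-\mathrm{id}|\le a$; let $\Psi_i$ be given by Lemma~\ref{lem:extend}. By (G3),
\begin{equation}\label{eq:agree}
x\in U'\cap P_i,\quad|\theta_i(x)|<\tfrac{11}4\quad\Longrightarrow\quad\Psi_i\theta_i(x)=\eta_iH(x).
\end{equation}
Put $H'=H$ on $U'$ and $H'=\eta_i^{-1}\Psi_i\theta_i$ on $P_i(\rho)$, where $|\Psi_i\theta_i|<\rho+t<\frac52$. By \eqref{eq:agree} the definitions agree on overlaps, and $H'$ is continuous since it is so on open sets that cover its domain. The estimate on $P_i(\rho)$ is $|\Psi_i-\mathrm{id}|\le t$. The map $H'$ is injective on $U'$ and on each $P_i(\rho)$, and different $P_i(\rho)$ have images in the disjoint sets $R_i$. Suppose $x\in U'$, $x'\in P_i(\rho)$ and $H(x)=H'(x')=y$. Then $y\in R_i$ and $|\eta_i(y)|<\frac52$, so $x\in P_i$ by (G2), and $|\theta_i(x)|<\frac52+a<\frac{11}4$ by (G1), since $a\le t$. By \eqref{eq:agree}, $\Psi_i\theta_i(x)=\eta_i(y)=\Psi_i\theta_i(x')$, so $x=x'$.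
\end{proof}

\section{A linear modulus for the sphere}\label{sec:sphere}

\begin{proposition}\label{prop:linear}
For $n\ge4$ there is a rational number $\kappa=\kappa(n)>0$ such that for $0<\varepsilon\le1$, every $\kappa\varepsilon$-equivalence $f\colon X\to S^n$ from a closed $n$-manifold is $\varepsilon$-close to a homeomorphism.
\end{proposition}

The idea is to use Theorem~\ref{thm:alpha} at one fixed scale and reach all smaller scales by magnifying the sphere. For $p\in S^n$ and $0<r\le\frac1{100}$ choose an isometry $\gamma_p$ of $S^n$ with $\gamma_p(p)=0$ and let $\lambda_p(y)=\gamma_p(y)/r$, with $\infty/r=\infty$. This homeomorphism of $S^n$ blows up a neighborhood of $p$ of size $r$ to unit size.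

\begin{lemma}\label{lem:metric}
Let $0<r\le\frac1{100}$.
\begin{enumerate}
\item[(a)] If $d(z,w)\le\frac1{100}$ and $|z|\le8$, then $w\in\mathbb R^n$ and $|z-w|\le50\,d(z,w)$.
\item[(b)] $d(\lambda_py,\lambda_py')\le\frac1r\,d(y,y')$.
\item[(c)] If $\lambda_py,\lambda_py'\in\mathbb R^n$, then $d(y,y')\le2r|\lambda_py-\lambda_py'|$. If $d(p,y)<r$, then $|\lambda_py|<1$.
\item[(d)] If $|\lambda_py|\le6$ and $d(y,y')\le sr$ with $s\le1$, then $\lambda_py'\in\mathbb R^n$ and $|\lambda_py-\lambda_py'|\le s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\sqrt{1+|z|^2}\le\sqrt{65}<8.07$, so $d(w,\infty)\ge2/8.07-0.01>0.237$. Thus $w\ne\infty$ and $\sqrt{1+|w|^2}<2/0.237<8.5$, and $|z-w|\le\frac12\cdot8.07\cdot8.5\;d(z,w)\le50\,d(z,w)$.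

For the rest put $u=\gamma_py$, $u'=\gamma_py'$, so that $d(y,y')=d(u,u')$.

(b) For finite $u,u'$,
\[
d(u/r,u'/r)=r\,d(u,u')\sqrt{\frac{1+|u|^2}{r^2+|u|^2}}\sqrt{\frac{1+|u'|^2}{r^2+|u'|^2}}\le\frac1r\,d(u,u'),
\]
because $r^2(1+|u|^2)\le r^2+|u|^2$. The case of $\infty$ follows by continuity.

(c) We have $d(u,u')\le2|u-u'|=2r|\lambda_py-\lambda_py'|$. If $d(0,u)<r$, then $u\ne\infty$ and $4|u|^2<r^2(1+|u|^2)$, so $|u|^2<r^2/(4-r^2)<r^2$.

(d) Here $|u|\le0.06$, so $d(0,u')\le2\cdot0.06+0.01=0.13$. Hence $u'\neq\infty$ and $|u'|^2\le0.13^2/(4-0.13^2)<0.01$. Therefore $|u-u'|=\frac12d(u,u')\sqrt{1+|u|^2}\sqrt{1+|u'|^2}\le d(u,u')\le sr$.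
\end{proof}

By (b), if $f$ is a $\delta_0r$-equivalence then $\lambda_pf$ is a $\delta_0$-equivalence, hence close to a homeomorphism $\hat\theta$ at unit scale. By (c), $\lambda_p^{-1}\hat\theta$ approximates $f$ at scale $r$ over a neighborhood of $p$. It does so only there: $d(rz,\infty)/d(z,\infty)\to1/r$ as $|z|\to\infty$, so near the antipode of $p$ the map $\lambda_p^{-1}$ enlarges errors. We therefore use many centers and glue. Each gluing multiplies the error by a constant, and the number of centers grows as $r\to0$; the remedy is to glue over many disjoint charts at once, in a number of rounds that depends only on $n$.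

\begin{proof}[Proof of Proposition~\ref{prop:linear}]
\emph{Constants.} Let $m=101^{n+1}$. Choose $0<\varepsilon_0\le\frac1{100}$ such that $e_0=50\varepsilon_0$ satisfies $(8C)^{m+1}e_0\le\frac1{100m}$, and let $\delta_0$ be given by Theorem~\ref{thm:alpha} for $Y=S^n$ and $\varepsilon_0$. These depend only on $n$. We show that for $0<r\le\frac1{100}$ every $\delta_0r$-equivalence $f\colon X\to S^n$ is $r$-close to a homeomorphism. With $r=\varepsilon/100$, any rational $0<\kappa\le\delta_0/100$ then works.

\emph{Centers.} Let $\{p_i\}$ be a maximal subset of $S^n$ with mutual distances at least $r$; it is finite by compactness. View $S^n$ as the unit sphere of $\mathbb R^{n+1}$. The open balls of radius $r/2$ about the $p_i$ are disjoint, and those with $d(p_i,p_l)\le50r$ lie in the ball of radius $101r/2$ about $p_l$. By volume there are at most $m$ such $p_i$, including $p_l$. Coloring the points one at a time, we can use colors $1,\dots,m$ so that distinct points of equal color have distance greater than $50r$. Write $\lambda_i=\lambda_{p_i}$ and $\operatorname{col}(i)$ for the color.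

\emph{Local homeomorphisms.} If $g,h,h'$ exhibit $f$ as a $\delta_0r$-equivalence, then $g\lambda_i^{-1}$, $\lambda_ih_s\lambda_i^{-1}$, $h'$ exhibit $\lambda_if$ as a $\delta_0$-equivalence, by Lemma~\ref{lem:metric}(b). So there are homeomorphisms $\hat\theta_i\colon X\to S^n$ with $d(\hat\theta_i,\lambda_if)\le\varepsilon_0$, and by Lemma~\ref{lem:metric}(a),
\begin{equation}\label{eq:e0}
|\hat\theta_i(x)-\lambda_if(x)|\le e_0\quad\text{whenever }|\hat\theta_i(x)|\le8\text{ or }|\lambda_if(x)|\le8.
\end{equation}

\emph{Induction.} Let $\rho_j=\frac94-\frac j{4m}$ and $U_j=\bigcup_{\operatorname{col}(i)\le j}\hat\theta_i^{-1}(B(\rho_j))$, so $U_0=\emptyset$. We construct continuous injective maps $H_j\colon U_j\to S^n$ with $d(H_j,f)\le s_jr$, where $s_0=0$ and $s_j\le(8C)^je_0$. Given $H_j$, $j<m$, apply Lemma~\ref{lem:glue} with $Y=S^n$, the indices $l$ of color $j+1$, and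
\begin{gather*}
P_l=\hat\theta_l^{-1}(B(3)),\quad\theta_l=\hat\theta_l|P_l,\quad R_l=\lambda_l^{-1}(B(4)),\quad\eta_l=\lambda_l|R_l,\quad U=U_j,\quad H=H_j,\\
U'=\textstyle\bigcup_{\operatorname{col}(i)\le j}\hat\theta_i^{-1}(B(\rho_{j+1})),\quad a=s_j+e_0,\quad\rho=\rho_{j+1}.
\end{gather*}
By Lemma~\ref{lem:metric}(c), $R_l$ lies within $8r$ of $p_l$, so the $R_l$ are disjoint. By \eqref{eq:e0}, $f(P_l)\subset R_l$, so the $P_l$ are disjoint. Also $a\le2(8C)^je_0$, so $a\le t=Ca\le\frac14(8C)^{j+1}e_0\le\frac1{400m}$. Below, (c) and (d) refer to Lemma~\ref{lem:metric}.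

(G1) Let $x\in U_j\cap P_l$. Then $|\lambda_lf(x)|<3+e_0$ by \eqref{eq:e0}, so $|\lambda_lH_j(x)-\lambda_lf(x)|\le s_j$ by (d). Hence $|\lambda_lH_j(x)-\hat\theta_l(x)|\le a<1$, and $H_j(x)\in R_l$.

(G2) If $|\lambda_lH_j(x)|<\frac52$, then $|\lambda_lf(x)|<\frac52+s_j$ by (d), and $|\hat\theta_l(x)|<\frac52+a<3$ by \eqref{eq:e0}.

(G3) Let $x,z$ be as in (G3), put $x'=\hat\theta_l^{-1}(z)$, and choose $i$ with $\operatorname{col}(i)\le j$ and $|\hat\theta_i(x)|<\rho_{j+1}$. By \eqref{eq:e0}, $|\lambda_lf(x)-\lambda_lf(x')|\le t+2e_0$, so $d(f(x),f(x'))\le(2t+4e_0)r$ by (c). Since $|\lambda_if(x)|<\rho_{j+1}+e_0$, (d) gives $|\lambda_if(x')|<\rho_{j+1}+2t+5e_0$, and \eqref{eq:e0} gives $|\hat\theta_i(x')|<\rho_{j+1}+2t+6e_0$. As $2t\le\frac1{200m}$ and $6e_0\le\frac6{800m}$, this is at most $\rho_{j+1}+\frac1{4m}=\rho_j$. So $x'\in U_j$.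

Lemma~\ref{lem:glue} gives $H_{j+1}$ on $U'\cup\bigcup_lP_l(\rho_{j+1})=U_{j+1}$. On $U'$ it equals $H_j$. On $P_l(\rho_{j+1})$ we have $|\lambda_lH_{j+1}-\lambda_lf|\le t+e_0$, so $d(H_{j+1},f)\le2(t+e_0)r$ by (c). We may take $s_{j+1}=\max(s_j,2t+2e_0)\le4Ca\le(8C)^{j+1}e_0$.

\emph{Conclusion.} By maximality, each $x\in X$ has an $i$ with $d(f(x),p_i)<r$. Then $|\lambda_if(x)|<1$ by (c), so $|\hat\theta_i(x)|<2=\rho_m$. Thus $U_m=X$, the map $H_m\colon X\to S^n$ is a homeomorphism by invariance of domain, and $d(H_m,f)\le s_mr\le r$.
\end{proof}

We fix $\kappa=\kappa(n)$.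

\section{Certificates}\label{sec:cert}

A certificate for $(K,L)$ lists rational maps $f_i\colon|S_{v_i}|\to S^n$ and $g_i\colon|S_{w_i}|\to S^n$ that approximate charts of $|K|$ and $|L|$, and a rational PL map $F\colon|K|\to|L|$ that looks like the identity in each pair of charts. We glue as in the last proof, one chart at a time, with $F$ in the role of $f$. There, Lemma~\ref{lem:metric}(c),(d) converted errors between the charts and the metric of the target. Now the charts are unrelated to the metric $d_L$, so the certificate must list the conversions. An error $\sigma_j$ in $d_L$ after $j$ steps becomes an error $s_j$ in the next chart; the inaccuracy $e$ of the PL data raises it to $s_j+3e$; gluing raises it to $t_j=C(s_j+3e)$; and returning to $d_L$ gives $\sigma_{j+1}$.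

Given vertices $v_i$ of $K$ and $w_i$ of $L$ and maps $f_i,g_i$ as above, write
\[
P_i[t]=\{x\in|\operatorname{st}v_i|:|f_i(x)|\le t\}\subset|K|,\qquad R_i[t]=\{y\in|\operatorname{st}w_i|:|g_i(y)|\le t\}\subset|L|.
\]

\begin{definition}\label{def:cert}
A \emph{certificate} for $(K,L)$ consists of an integer $m\ge1$; vertices $v_i$ of $K$ and $w_i$ of $L$ for $1\le i\le m$; a rational PL map $F\colon|K|\to|L|$; positive rationals $e\le\frac1{100}$, $u$, $s_1,\dots,s_{m-1}$ and $\sigma_1\le\dots\le\sigma_m$; and rational $\frac{\kappa e}{50}$-equivalences $f_i\colon|S_{v_i}|\to S^n$ and $g_i\colon|S_{w_i}|\to S^n$ for $1\le i\le m$; such that, with $s_0=0$ and $t_j=C(s_j+3e)$, the following hold for all $i,l\le m$.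
\begin{enumerate}
\item[(T0)] $t_j\le\frac18$ and $t_j+2e\le u$ for $0\le j<m$, and $2e\le\frac1{8m}$.
\item[(T1)] (Charts lie in open stars.) If $x\in|S_{v_i}|$ and $|f_i(x)|\le8$, then $x\in O_{v_i}$. If $y\in|S_{w_i}|$ and $|g_i(y)|\le8$, then $y\in O_{w_i}$.
\item[(T2)] ($F$ in charts.) For $x\in|K|$: if $x\in P_i[6]$, then $F(x)\in R_i[7]$ and $|g_iF(x)-f_i(x)|<e$; if $F(x)\in R_i[6]$, then $x\in P_i[7]$ and $|g_iF(x)-f_i(x)|<e$.
\item[(T3)] (Covering.) For each $x\in|K|$ there is $i'\le m$ with $x\in O_{v_{i'}}$ and $|f_{i'}(x)|<1$.
\item[(T4)] (From $d_L$ to charts.) For $1\le j<m$: if $y\in R_i[6]$, $y'\in|L|$ and $d_L(y,y')\le\sigma_j$, then $y'\in R_i[7]$ and $|g_i(y)-g_i(y')|<s_j$.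
\item[(T5)] (From charts to $d_L$.) For $0\le j<m$: if $y,y'\in R_i[7]$ and $|g_i(y)-g_i(y')|\le t_j+3e$, then $d_L(y,y')<\sigma_{j+1}$.
\item[(T6)] (Change of chart.) If $x,x'\in P_l[7]$, $|f_l(x)-f_l(x')|\le u$ and $x\in P_i[6]$, then $x'\in P_i[7]$ and $|f_i(x)-f_i(x')|<\frac1{8m}$.
\end{enumerate}
\end{definition}

A certificate is a finite object, and it is decidable whether given data form one. Indeed, $\kappa$ and $C$ are fixed rationals. If $f=\pi\hat f$ with $\hat f$ rational PL, then ``$f(x)=z\in\mathbb R^n$'' says that there is $\xi=(\xi',\xi_{n+1})\in\mathbb R^n\times\mathbb R$ on the unit sphere, a positive multiple of $\hat f(x)$, with $\xi_{n+1}\ne1$ and $(1-\xi_{n+1})z=\xi'$. So each of (T0)--(T6) is a first-order statement with rational coefficients, and Tarski's theorem applies. This is where the linear modulus is used: $e$ is part of the certificate and may be arbitrarily small, and the checker must compute from $e$ the quality $\kappa e/50$ that it demands of $f_i$ and $g_i$.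

\begin{proposition}\label{prop:cert}
Let $N=|K|$ and $M=|L|$ be closed connected $n$-manifolds, $n\ge4$. Then $N\cong M$ if and only if $(K,L)$ has a certificate.
\end{proposition}

\subsection*{A certificate yields a homeomorphism}
Suppose a certificate is given. By Lemma~\ref{lem:susp} the spaces $|S_{v_i}|,|S_{w_i}|$ are closed $n$-manifolds, so Proposition~\ref{prop:linear} gives homeomorphisms $\hat\theta_i\colon|S_{v_i}|\to S^n$ and $\hat\eta_i\colon|S_{w_i}|\to S^n$ that are $\frac e{50}$-close to $f_i$ and $g_i$. By Lemma~\ref{lem:metric}(a),
\begin{equation}\label{eq:e}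
|\hat\theta_i-f_i|\le e\ \text{ wherever }|\hat\theta_i|\le8\text{ or }|f_i|\le8,\qquad|\hat\eta_i-g_i|\le e\ \text{ wherever }|\hat\eta_i|\le8\text{ or }|g_i|\le8.
\end{equation}
With (T1) this shows that for $t\le7$ the set $\hat\theta_i^{-1}(B(t))$ lies in $O_{v_i}$, so it is open in $N$ and contained in $P_i[t+e]$, and that $\hat\eta_i^{-1}(B(t))$ lies in $O_{w_i}$, so it is open in $M$ and contained in $R_i[t+e]$.

Let $\rho_j=\frac94-\frac j{4m}$ and $U_j=\bigcup_{i\le j}\hat\theta_i^{-1}(B(\rho_j))$, so $U_0=\emptyset$. We construct continuous injective maps $H_j\colon U_j\to M$ with $d_L(H_j,F)\le\sigma_j$ for $j\ge1$. Given $H_j$, $j<m$, put $l=j+1$ and apply Lemma~\ref{lem:glue} with the single pair of charts $P=\hat\theta_l^{-1}(B(3))$, $R=\hat\eta_l^{-1}(B(4))$ and with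
\[
U=U_j,\quad H=H_j,\quad U'=\textstyle\bigcup_{i\le j}\hat\theta_i^{-1}(B(\rho_{j+1})),\quad a=s_j+3e,\quad t=t_j,\quad\rho=\rho_{j+1}.
\]
By (T0), $a\le t\le\frac18$. For $j=0$ conditions (G1)--(G3) are vacuous; let $j\ge1$.

(G1) Let $x\in U_j\cap P$. Then $x\in P_l[3+e]$. By (T2), $F(x)\in R_l[7]$ and $|g_lF(x)-f_l(x)|<e$, so $F(x)\in R_l[6]$. By (T4), $H_j(x)\in R_l[7]$ and $|g_lH_j(x)-g_lF(x)|<s_j$. Passing from $\hat\eta_lH_j(x)$ through $g_lH_j(x)$, $g_lF(x)$, $f_l(x)$ to $\hat\theta_l(x)$ and using \eqref{eq:e}, we get $|\hat\eta_lH_j(x)-\hat\theta_l(x)|\le e+s_j+e+e=a<1$, and so $H_j(x)\in R$.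

(G2) Let $x\in U_j$, $H_j(x)\in R$, $|\hat\eta_lH_j(x)|<\frac52$. Then $H_j(x)\in R_l[6]$ and $|g_lH_j(x)|<\frac52+e$. By (T4), $F(x)\in R_l[7]$ and $|g_lF(x)|<\frac52+e+s_j$, so $F(x)\in R_l[6]$. By the second half of (T2), $x\in P_l[7]$ and $|f_l(x)|<\frac52+2e+s_j$. By \eqref{eq:e}, $|\hat\theta_l(x)|<\frac52+a<3$.

(G3) Let $x,z$ be as in (G3), put $x'=\hat\theta_l^{-1}(z)$, and choose $i\le j$ with $x\in\hat\theta_i^{-1}(B(\rho_{j+1}))$. Then $x,x'\in P\subset P_l[7]$, $|f_l(x)-f_l(x')|\le t_j+2e\le u$, and $x\in P_i[6]$. By (T6), $x'\in P_i[7]$ and $|f_i(x)-f_i(x')|<\frac1{8m}$. By \eqref{eq:e} and (T0), $|\hat\theta_i(x')|<\rho_{j+1}+2e+\frac1{8m}\le\rho_j$. So $x'\in U_j$.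

Lemma~\ref{lem:glue} gives $H_{j+1}$ on $U_{j+1}$. On $U'$ it equals $H_j$, which is $\sigma_j$-close to $F$, and $\sigma_j\le\sigma_{j+1}$. For $x\in\hat\theta_l^{-1}(B(\rho_{j+1}))$ we have $H_{j+1}(x)\in R\subset R_l[7]$ and $|\hat\eta_lH_{j+1}(x)-\hat\theta_l(x)|\le t_j$, while $F(x)\in R_l[7]$ and $|g_lF(x)-f_l(x)|<e$ by (T2). With \eqref{eq:e} used twice, $|g_lH_{j+1}(x)-g_lF(x)|\le t_j+3e$, so $d_L(H_{j+1}(x),F(x))<\sigma_{j+1}$ by (T5).

By (T3) and \eqref{eq:e}, each $x\in N$ has $|\hat\theta_i(x)|<1+e<2=\rho_m$ for some $i$, so $U_m=N$. Since $M$ is connected, the continuous injective map $H_m\colon N\to M$ is a homeomorphism by invariance of domain.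

\subsection*{A homeomorphism yields a certificate}
Let $H\colon N\to M$ be a homeomorphism. We first choose exact charts that correspond under $H$, then the constants, and last the PL approximations.

\emph{Charts.} Each $x\in N$ lies in $O_v\cap H^{-1}(O_w)$ for some vertices $v,w$, and this open set contains the image of an open embedding $q\colon\mathbb R^n\to N$ with $q(0)=x$. By compactness there are such $q_i,v_i,w_i$, $1\le i\le m$, with $N=\bigcup_iq_i(B(\frac12))$. Regard $q_i$ as an open embedding into $|S_{v_i}|\cong S^n$. The sphere $\Sigma=q_i(\partial\overline B(9))$ is bicollared by the image of a spherical shell. The set $q_i(B(9))$ is connected, open, and closed in the complement of $\Sigma$, so it is one of the two complementary components. By Theorem~\ref{thm:brown} the closure of the other is a ball with boundary $\Sigma$. A homeomorphism between the boundaries of two balls extends to the balls by coning, so $q_i^{-1}$ on $q_i(\overline B(9))$ extends to a homeomorphism $\theta_i\colon|S_{v_i}|\to S^n$. The same argument for the embedding $Hq_i$ into $O_{w_i}\subset|S_{w_i}|$ gives $\eta_i\colon|S_{w_i}|\to S^n$.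 Thus
\begin{equation}\label{eq:charts}
\theta_i^{-1}(\overline B(9))\subset O_{v_i},\qquad\eta_i^{-1}(\overline B(9))\subset O_{w_i},\qquad\eta_i^{-1}=H\theta_i^{-1}\ \text{ on }\overline B(9).
\end{equation}
We use two consequences of compactness, stated for $\eta_i$ and $d_L$; they hold equally for $\theta_i$ and the Euclidean metric on $|K|$.
\begin{enumerate}
\item[(U1)] For $\nu>0$ there is $s>0$ such that $y,y'\in\eta_i^{-1}(\overline B(8))$ and $|\eta_i(y)-\eta_i(y')|\le s$ imply $d_L(y,y')<\nu$, because $\eta_i^{-1}$ is uniformly continuous on $\overline B(8)$.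
\item[(U2)] For $t<t'<9$ and $s>0$ there is $\nu>0$ such that $y\in\eta_i^{-1}(\overline B(t))$, $y'\in|L|$ and $d_L(y,y')\le\nu$ imply $y'\in\eta_i^{-1}(B(t'))$ and $|\eta_i(y)-\eta_i(y')|<s$, because the compact set $\eta_i^{-1}(\overline B(t))$ lies in the open set $\eta_i^{-1}(B(t'))$ and $\eta_i$ is uniformly continuous on $\eta_i^{-1}(\overline B(t'))$.
\end{enumerate}

\emph{Constants.} Each error must be small enough for the next step to tolerate it, so the constants are chosen from the last step to the first. All are positive rationals, and all conditions are imposed for all $i,l\le m$.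
\begin{enumerate}
\item[(C1)] By (U2) for $\theta_i$ and then (U1) for $\theta_l$, choose $u$ such that $x,x'\in\theta_l^{-1}(\overline B(8))$, $|\theta_l(x)-\theta_l(x')|\le2u$ and $x\in\theta_i^{-1}(\overline B(\frac{13}2))$ imply $x'\in\theta_i^{-1}(B(\frac{27}4))$ and $|\theta_i(x)-\theta_i(x')|<\frac1{16m}$.
\item[(C2)] Put $\sigma_m=1$. For $j=m-1,\dots,1$, first choose $s_j$ by (U1) with $Cs_j\le\min(\frac1{16},\frac u2)$ such that $y,y'\in\eta_i^{-1}(\overline B(8))$ and $|\eta_i(y)-\eta_i(y')|\le3Cs_j$ imply $d_L(y,y')<\sigma_{j+1}$. Then choose $\sigma_j\le\sigma_{j+1}$ by (U2) such that $y\in\eta_i^{-1}(\overline B(\frac{13}2))$, $y'\in|L|$ and $d_L(y,y')\le\sigma_j$ imply $y'\in\eta_i^{-1}(B(\frac{27}4))$ and $|\eta_i(y)-\eta_i(y')|<\frac{s_j}2$.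
\item[(C3)] Choose $e\le\frac1{100}$ so small that (T0) holds, which is possible since $Cs_j\le\min(\frac1{16},\frac u2)$; that $e\le s_j$ and $t_j+3e+\frac e{10}\le3Cs_j$ for $1\le j<m$; that $\frac e{10}\le\min(u,\frac1{16m})$; and, by (U1), that $y,y'\in\eta_i^{-1}(\overline B(8))$ and $|\eta_i(y)-\eta_i(y')|\le7Ce$ imply $d_L(y,y')<\sigma_1$.
\end{enumerate}

\emph{Maps.} By Lemma~\ref{lem:rateq} there are rational $\frac{\kappa e}{50}$-equivalences $f_i,g_i$ with $d(f_i,\theta_i)\le\frac e{1000}$ and $d(g_i,\eta_i)\le\frac e{1000}$. By Lemma~\ref{lem:metric}(a),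
\begin{equation}\label{eq:e20}
|f_i-\theta_i|\le\tfrac e{20}\ \text{ wherever }|f_i|\le8\text{ or }|\theta_i|\le8,\qquad|g_i-\eta_i|\le\tfrac e{20}\ \text{ wherever }|g_i|\le8\text{ or }|\eta_i|\le8.
\end{equation}
By (U2) and \eqref{eq:charts} choose $\omega>0$ such that $y\in\eta_i^{-1}(\overline B(8))$, $y'\in|L|$ and $d_L(y,y')\le\omega$ imply $y'\in O_{w_i}$ and $|\eta_i(y)-\eta_i(y')|<\frac e{20}$. By Lemma~\ref{lem:PL}(A) let $F$ be a rational PL map with $d_L(F,H)<\omega$.

\emph{Verification.} We use \eqref{eq:charts} and \eqref{eq:e20} throughout.

(T1) If $|f_i(x)|\le8$ then $|\theta_i(x)|<9$, so $x\in O_{v_i}$. If $|g_i(y)|\le8$ then $|\eta_i(y)|<9$, so $y\in O_{w_i}$.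

(T2) Let $x\in P_i[6]$. Then $|\theta_i(x)|<7$, so $H(x)\in O_{w_i}$ and $\eta_iH(x)=\theta_i(x)$. The choice of $\omega$, with $y=H(x)$ and $y'=F(x)$, gives $F(x)\in O_{w_i}$ and $|\eta_iF(x)-\theta_i(x)|<\frac e{20}$. Hence $|g_iF(x)-f_i(x)|<\frac{3e}{20}<e$ and $F(x)\in R_i[7]$. Now let $F(x)\in R_i[6]$. Then $|\eta_iF(x)|<7$, and the choice of $\omega$, with $y=F(x)$ and $y'=H(x)$, gives $H(x)\in O_{w_i}$ and $|\eta_iH(x)-\eta_iF(x)|<\frac e{20}$. With $z=\eta_iH(x)\in B(8)$ we have $H(x)=\eta_i^{-1}(z)=H\theta_i^{-1}(z)$, so $x=\theta_i^{-1}(z)\in O_{v_i}$ and $|\eta_iF(x)-\theta_i(x)|<\frac e{20}$. Hence $|g_iF(x)-f_i(x)|<\frac{3e}{20}<e$ and $x\in P_i[7]$.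

(T3) Some $i'$ has $x\in q_{i'}(B(\frac12))\subset O_{v_{i'}}$, and then $|f_{i'}(x)|<\frac12+\frac e{20}<1$.

(T4) We have $|\eta_i(y)|\le6+\frac e{20}\le\frac{13}2$. By (C2), $y'\in\eta_i^{-1}(B(\frac{27}4))\subset R_i[7]$ and $|g_i(y)-g_i(y')|<\frac{s_j}2+\frac e{10}\le s_j$.

(T5) We have $|\eta_i(y)|,|\eta_i(y')|<8$ and $|\eta_i(y)-\eta_i(y')|\le t_j+3e+\frac e{10}$. For $j\ge1$ this is at most $3Cs_j$ by (C3), and (C2) applies. For $j=0$ it is $3Ce+3e+\frac e{10}\le7Ce$, and (C3) applies.

(T6) We have $|\theta_l(x)|,|\theta_l(x')|<8$, $|\theta_l(x)-\theta_l(x')|\le u+\frac e{10}\le2u$, and $|\theta_i(x)|<\frac{13}2$. By (C1), $x'\in\theta_i^{-1}(B(\frac{27}4))\subset P_i[7]$ and $|f_i(x)-f_i(x')|<\frac1{16m}+\frac e{10}\le\frac1{8m}$.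

This completes the proof of Proposition~\ref{prop:cert}. \qed

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $(K,L)$, run the algorithm of Lemma~\ref{lem:recog} on $K$ and on $L$, and then search through all finite data for a certificate. By Proposition~\ref{prop:cert} this procedure halts exactly on the members of $\mathrm{HP}_n$. So $\mathrm{HP}_n$ is c.e., hence $\mathrm{HP}_n\le_T0'$. Markov's theorem, or the reduction in Section~\ref{sec:lower}, gives $0'\le_T\mathrm{HP}_n$.
\end{proof}

\section{Many-one completeness}\label{sec:lower}

We construct $k\ge0$ and a computable sequence of complexes $K_i$ such that, for a fixed triangulation $Z$ of $\#_k(S^2\times S^{n-2})$, read as $S^n$ if $k=0$,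
\begin{equation}\label{eq:reduction}
i\in0'\iff(K_i,Z)\in\mathrm{HP}_n.
\end{equation}
The manifold $|K_i|$ is the boundary of a thickening of a presentation complex, with a group that is trivial exactly when $i\in0'$. For a single $Z$ to serve all $i$, the simply connected manifolds among the $|K_i|$ must all be homeomorphic, and for this the presentations must have a fixed size.

\begin{lemma}\label{lem:groups}
There are integers $p$ and $q\ge p$ and a computable sequence of finite presentations $\mathcal P_i$, each with $p$ generators and $q$ relators, such that the group $G_i$ presented by $\mathcal P_i$ is trivial if and only if $i\in0'$.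
\end{lemma}

\begin{proof}
Let $\Gamma=\langle a,b,c,d\mid a^{-i}ba^i=c^{-i}dc^i\ (i\in0')\rangle$. In the free group on $a,b$ the elements $a^{-i}ba^i$, $i\in\mathbb Z$, are a free basis of the subgroup they generate, and the same holds for $c,d$. So $\Gamma$ is the free product of the two free groups amalgamated along the subgroups generated by the basis elements with $i\in0'$. The two factors embed in $\Gamma$ and intersect exactly in the amalgamated subgroup. If $a^{-i}ba^i=c^{-i}dc^i$ in $\Gamma$, then $a^{-i}ba^i$ lies in that subgroup, and a basis element lies in the subgroup generated by a subset of the basis only if it belongs to the subset. So the equation holds if and only if $i\in0'$. The relators of $\Gamma$ form a c.e.\ set, so by Higman's embedding theorem (1961) $\Gamma$ embeds in a finitely presented group $G\ne1$. Writing the images of $a,b,c,d$ as words in the generators of $G$, we obtain words $w_i$, computable from $i$, with $w_i=1$ in $G$ if and only if $i\in0'$. The Adian--Rabin construction \cite[Ch.~IV.4]{LS} computes from a word $w$ a finite presentation, with numbers of generators and relators that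 do not depend on $w$, of a group that is trivial if $w=1$ in $G$ and contains $G$ otherwise. Let $\mathcal P_i$ be the presentation for $w_i$. Since $0'\ne\emptyset$, some $G_i$ is trivial; its abelianization is the quotient of $\mathbb Z^p$ by $q$ elements, so $q\ge p$.
\end{proof}

Put $k=q-p$. We recall the PL facts to be used. If a compact polyhedron $A$ lies in the interior of a PL manifold and is a subcomplex of a triangulation, the union $V$ of the closed simplices of the second barycentric subdivision that meet $A$ is a \emph{regular neighborhood} of $A$. It is a compact PL manifold with boundary, it deformation retracts to $A$, $V-A\cong\partial V\times[0,1)$, and any two regular neighborhoods of $A$ are PL homeomorphic. By general position, in a PL manifold $V$ of dimension $n+1\ge5$, paths, loops and disks can be pushed off a polyhedron $A\subset\operatorname{int}V$ of dimension at most $2$, since $2+2<n+1$. So if $V$ is connected, then $V-A$ is connected and $\pi_1(V-A)\cong\pi_1(V)$. This is where $n\ge4$ enters the lower bound.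

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $\Pi_i$ be the presentation complex of $\mathcal P_i$, with one vertex, $p$ loops and $q$ disks, so $\pi_1(\Pi_i)\cong G_i$. Triangulate it and place the vertices at distinct integer points of the curve $(s,s^2,\dots,s^{n+1})$ in $\mathbb R^{n+1}$. Any $n+2\ge6$ points of this curve are affinely independent, and two simplices of $\Pi_i$ have at most six vertices together, so this embeds $\Pi_i$. Take a rational triangulation of a cube that contains $\Pi_i$ in its interior, with $\Pi_i$ as a subcomplex; one exists, and by Tarski's theorem it can be found by search. Let $V_i$ be the regular neighborhood of $\Pi_i$ in the second barycentric subdivision and $K_i$ the induced triangulation of $\partial V_i$. Then $K_i$ is computable from $i$, and $|K_i|$ is a closed $n$-manifold, connected because $V_i-\Pi_i$ is, with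
\[
\pi_1(\partial V_i)\cong\pi_1(V_i-\Pi_i)\cong\pi_1(V_i)\cong G_i.
\]
The manifold $|Z|$ is simply connected by van Kampen's theorem, as $n-2\ge2$. So if $i\notin0'$, then $|K_i|\not\cong|Z|$.

Let $i\in0'$. Then $\Pi_i$ is simply connected with Euler characteristic $1-p+q=1+k$, and $H_2(\Pi_i)$ is a subgroup of the group of $2$-chains, so it is free of rank $k$; higher homology vanishes. By the Hurewicz theorem $\pi_2(V_i)\cong H_2(V_i)$. Represent a basis by maps $S^2\to\operatorname{int}V_i$; by general position, as $2+2<n+1$, these can be taken to be disjoint PL embeddings. Join consecutive spheres by $k-1$ disjoint arcs whose interiors miss the spheres, and let $A$ be the union of spheres and arcs; if $k=0$, let $A$ be a point. The inclusion $A\subset V_i$ induces an isomorphism in homology. Let $V'\subset\operatorname{int}V_i$ be a regular neighborhood of $A$. By Zeeman's unknotting theorem, which applies in codimension $n-1\ge3$, each sphere is unknotted in $\mathbb R^{n+1}$, so its regular neighborhood is $S^2\times D^{n-1}$. The neighborhood $V'$ is obtained from $k$ disjoint copies of $S^2\times D^{n-1}$ by adding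 a $1$-handle along each arc. Thus $V'$ is the boundary connected sum $\natural_k(S^2\times D^{n-1})$, a ball if $k=0$, and $\partial V'\cong|Z|$. The orientations in the sum do not matter, since $S^2\times D^{n-1}$ has an orientation-reversing homeomorphism.

Let $W=V_i-\operatorname{int}V'$, a compact PL $(n+1)$-manifold in $\mathbb R^{n+1}$ with boundary $\partial V'\sqcup\partial V_i$. Both boundary components are simply connected. Since $V'-A\cong\partial V'\times[0,1)$, the space $V_i-A$ deformation retracts to $W$, so $\pi_1(W)\cong\pi_1(V_i-A)\cong\pi_1(V_i)=1$. By excision $H_*(W,\partial V')\cong H_*(V_i,V')=0$, and by duality $H_j(W,\partial V_i)\cong H^{n+1-j}(W,\partial V')=0$. By Whitehead's theorem both inclusions of boundary components are homotopy equivalences, so $W$ is a simply connected h-cobordism. The PL h-cobordism theorem for $n+1\ge6$, and Freedman's topological h-cobordism theorem for $n+1=5$, give $W\cong\partial V'\times I$. Hence $|K_i|\cong|Z|$.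

This proves \eqref{eq:reduction}. So $0'$ many-one reduces both to $\mathrm{HP}_n$ and to $\{K:(K,Z)\in\mathrm{HP}_n\}$. Both sets are c.e.\ by Theorem~\ref{thm:main}, so both are many-one complete, and Myhill's theorem applies.
\end{proof}

\appendix

\section{Approximation over $S^4$ from dimension five}\label{sec:app}

We give a second route to Theorem~\ref{thm:alpha} for $Y=S^4$, besides \cite{FW}. It uses the case $n=5$ from \cite{CF} and Quinn's thin h-cobordism theorem in dimension $5$. A map $p\colon W\to S^4$ is \emph{$(\delta,1)$-connected} if for every relative complex $(R,S)$ of dimension at most $2$ and all maps $\alpha\colon R\to S^4$, $\beta\colon S\to W$ with $p\beta=\alpha|S$, the map $\beta$ extends to $\bar\beta\colon R\to W$ with $p\bar\beta$ $\delta$-close to $\alpha$. The \emph{$p$-tracks} of a homotopy in $W$ are the images of its tracks under $p$. We state the theorem over $S^4$ with trivial local fundamental groups, where the obstruction vanishes because $\mathrm{Wh}(1)=\tilde K_0(\mathbb Z)=K_{-i}(\mathbb Z)=0$.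

\begin{theorem}[Quinn \cite{Q}; see also {\cite[\S7.2]{FQ}}]\label{thm:quinn}
For every $\varepsilon>0$ there is $\delta>0$ such that the following holds. Let $W$ be a compact topological $5$-manifold with $\partial W=\partial_0\sqcup\partial_1$ and $p\colon W\to S^4$ a $(\delta,1)$-connected map, and suppose that $W$ strongly deformation retracts to each $\partial_i$ by a homotopy with $p$-tracks of diameter less than $\delta$. Then there is a homeomorphism $\Phi\colon\partial_0\times I\to W$ with $\Phi(y,0)=y$ such that all sets $p\Phi(\{y\}\times I)$ have diameter less than $\varepsilon$.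
\end{theorem}

The plan is to cross with a circle to reach dimension $5$, unwrap the circle, and compare $X$ with $S^4$ through the region between two slices.

\begin{proof}[Proof of Theorem~\ref{thm:alpha} for $Y=S^4$]
Given $\varepsilon$, let $\delta_1$ be given by Theorem~\ref{thm:quinn} for $\varepsilon/2$, and let $0<\varepsilon'<\min(\frac12,\frac\varepsilon2,\frac{\delta_1}8)$. Give $S^1=\mathbb R/\mathbb Z$ the quotient metric and $S^4\times S^1$ the maximum of the two metrics, and let $\delta$ be given by the case $n=5$ of Theorem~\ref{thm:alpha} for $S^4\times S^1$ and $\varepsilon'$. Let $f\colon X\to S^4$ be a $\delta$-equivalence from a closed $4$-manifold.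

\emph{Unwrapping.} Multiplying all data by $\mathrm{id}_{S^1}$ shows that $f\times\mathrm{id}\colon X\times S^1\to S^4\times S^1$ is a $\delta$-equivalence, so it is $\varepsilon'$-close to a homeomorphism $G_0$. Since $\varepsilon'<\frac12$, there is a unique continuous $c\colon X\times S^1\to[-\varepsilon',\varepsilon']$ such that the $S^1$-coordinate of $G_0(x,[s])$ is $[s+c(x,[s])]$. Let $G\colon X\times\mathbb R\to S^4\times\mathbb R$ have the same $S^4$-coordinate as $G_0(x,[s])$ and height $s+c(x,[s])$. It covers the bijection $G_0$ and commutes with the translations by integers, so it is a continuous bijection, hence a homeomorphism by invariance of domain. With $p\colon S^4\times\mathbb R\to S^4$ the projection,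
\begin{equation}\label{eq:G}
d(pG(x,s),f(x))\le\varepsilon',\qquad|\text{height of }G(x,s)-s|\le\varepsilon'.
\end{equation}

\emph{The cobordism.} Let $W=G(X\times(-\infty,0])\cap(S^4\times[-1,\infty))$. It is closed with heights in $[-1,\varepsilon']$, so it is compact. By \eqref{eq:G}, heights on $G(X\times0)$ lie in $(-\frac12,\frac12)$, and points of height $-1$ lie in $G(X\times(-\infty,-\frac12))$. So $W$ agrees with $G(X\times(-\infty,0])$ near $\partial_1=G(X\times0)$ and with $S^4\times[-1,\infty)$ near $\partial_0=S^4\times\{-1\}$. Thus $W$ is a compact $5$-manifold with boundary $\partial_0\sqcup\partial_1$.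

\emph{Retraction to $\partial_0$.} Define $r\colon S^4\times[-1,\infty)\to W$ by $r(G(x,s))=G(x,\min(s,0))$. It is the identity on $W$, and it changes $p$ by at most $2\varepsilon'$ by \eqref{eq:G}. Then $(y,\tau)\mapsto r(y,(1-t)\tau-t)$, $t\in I$, is a strong deformation retraction of $W$ to $\partial_0$. The $p$-track of $(y,\tau)$ stays within $2\varepsilon'$ of $y$, so it has diameter at most $4\varepsilon'<\delta_1$.

\emph{Retraction to $\partial_1$.} The map $r'(y,\tau)=(y,\max(\tau,-1))$ retracts $G(X\times(-\infty,0])$ onto $W$ and satisfies $pr'=p$. Then $G(x,s)\mapsto r'G(x,(1-t)s)$, $t\in I$, is a strong deformation retraction of $W$ to $\partial_1$. The $p$-track of $G(x,s)$ stays within $\varepsilon'$ of $f(x)$, so it has diameter at most $2\varepsilon'<\delta_1$.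

\emph{Connectedness.} Let $\alpha,\beta$ be as in the definition. Write $\beta(x)=(\alpha(x),\tau(x))$ with $\tau\colon S\to[-1,1]$. Extend $\tau$ cell by cell to $\bar\tau\colon R\to[-1,1]$, which is possible because the interval is contractible, and put $\bar\beta(x)=r(\alpha(x),\bar\tau(x))$. On $S$ this is $r\beta=\beta$, and $p\bar\beta$ is $2\varepsilon'$-close, hence $\delta_1$-close, to $\alpha$.

\emph{Conclusion.} Theorem~\ref{thm:quinn} gives $\Phi\colon\partial_0\times I\to W$ with $p$-tracks of diameter less than $\varepsilon/2$. It preserves boundaries, so it restricts to a homeomorphism $\Phi_1\colon\partial_0\to\partial_1$. Then $\phi(x)=p\,\Phi_1^{-1}G(x,0)$ is a homeomorphism $X\to S^4$. The points $\phi(x)$ and $pG(x,0)$ are the ends of one $p$-track of $\Phi$, so $d(\phi(x),f(x))<\frac\varepsilon2+\varepsilon'<\varepsilon$.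
\end{proof}

\begin{thebibliography}{99}

\bibitem{ACS}
\emph{An arithmetic analysis of closed surfaces},
\texttt{https://homepages.math.uic.edu/\textasciitilde mht/papers/closed-surfaces.pdf}.

\bibitem{Ca}
Cannon, Bull. AMS 84 (1978).

\bibitem{CF}
Chapman and Ferry, Amer. J. Math. 101 (1979).

\bibitem{Ed}
Edwards, Proc. ICM Helsinki 1978.

\bibitem{EK}
Edwards and Kirby, \emph{Deformations of spaces of imbeddings}, Ann. of Math. 93 (1971).

\bibitem{FW}
Ferry and Weinberger, Invent. Math. 105 (1991).

\bibitem{FQ}
Freedman and Quinn, \emph{Topology of 4-manifolds}.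

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{Q}
Quinn, \emph{Ends of maps III}, J. Differential Geom. 17 (1982).

\end{thebibliography}
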